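# Projections onto the constants in $L_p(X)$ for quasi-Banach $X$

## 1. Quasi-norms, $q$-norms and vector-valued $L_p$

Throughout, scalars are real, $I=[0,1]$, and $|A|$ is the Lebesgue measure of $A\subset I$.

**Definition (quasi-Banach space).** A quasi-norm on a real vector space $X$ is a map $x\mapsto\|x\|\in\mathbb R$ such that for all $\alpha\in\mathbb R$, $x,y\in X$: (i) $\|x\|>0$ if $x\ne0$; (ii) $\|\alpha x\|=|\alpha|\,\|x\|$; (iii) $\|x+y\|\le\kappa(\|x\|+\|y\|)$ with a constant $\kappa$ independent of $x,y$. The sets $\{\|x\|\le\varepsilon\}$ form a neighborhood base at $0$ for a metrizable vector topology. If this topology is complete, $X$ is a quasi-Banach space. Two quasi-norms are equivalent if each is bounded by a multiple of the other.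

*Example.* For $0<q<1$ let $\ell_q$ be the space of sequences with $\|x\|=(\sum_k|x_k|^q)^{1/q}<\infty$. Since $(a+b)^q\le a^q+b^q$ for $a,b\ge0$, we have $\|x+y\|^q\le\|x\|^q+\|y\|^q$, and (iii) holds with $\kappa=2^{1/q-1}$.

**Standing hypothesis.** The quasi-norm is lower-semi-continuous; equivalently, $\{\|x\|\le1\}$ is closed.

*Example.* On $\mathbb R^2$ put $\|(x,y)\|=|x|+|y|$ if $y\ne0$ and $\|(x,0)\|=|x|/2$. The value lies between half the $\ell_1$-norm and the $\ell_1$-norm, so (iii) holds with $\kappa=2$. The unit ball is the $\ell_1$-ball together with the segment $[-2,2]\times\{0\}$. This set is closed, so the hypothesis holds, yet the quasi-norm is not continuous at $(1,0)$. If we use $2|x|$ on the axis instead of $|x|/2$, the ball is no longer closed.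

**Definition ($q$-norm).** Let $0<q\le1$. A $q$-Banach space is a complete space with a quasi-norm satisfying $\|x+y\|^q\le\|x\|^q+\|y\|^q$ (a $q$-norm). A quasi-Banach space is $q$-normable if it has an equivalent $q$-norm.

*Example.* $\ell_q$ is a $q$-Banach space, and a $1$-Banach space is a Banach space. A $q$-norm is continuous, because $|\,\|x\|^q-\|y\|^q|\le\|x-y\|^q$, so it satisfies the standing hypothesis.

I use four textbook facts. The Aoki–Rolewicz theorem: every quasi-Banach space is $q$-normable for some $q\in(0,1]$. A $q$-normed space is complete if and only if every series with $\sum\|x_k\|^q<\infty$ converges. The space of sequences $(x_n)$ with $x_n$ in given $q$-Banach spaces and $\sum_n\|x_n\|^q<\infty$ is a $q$-Banach space. Finally, if $N$ is a closed subspace of a $q$-Banach space $W$ with quotient map $Q$, then $W/N$ with $\|Qw\|=\inf_{v\in N}\|w+v\|$ is a $q$-Banach space. For the completeness of $W/N$, lift $x_k$ to $w_k$ with $\|w_k\|^q\le\|x_k\|^q+2^{-k}$ and sum in $W$.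

**Definition (local convexity).** $X$ is locally convex if $0$ has a neighborhood base of convex sets. With $B=\{\|x\|\le1\}$ this means
$$\operatorname{co}(B)\subset MB\quad\text{for some }M<\infty. \tag{1.1}$$
Indeed, if $U\subset B$ is a convex neighborhood of $0$, then $\delta B\subset U$ for some $\delta>0$, so $\operatorname{co}(\delta B)\subset U\subset B$. Conversely, under (1.1) the sets $\varepsilon\operatorname{co}(B)$ are a convex base. Under (1.1) the Minkowski functional of $\operatorname{co}(B)$ is an equivalent norm.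

*Example.* $\ell_q$ with $q<1$ is not locally convex: $\frac1n(e_1+\dots+e_n)\in\operatorname{co}(B)$ has quasi-norm $n^{1/q-1}\to\infty$. A subspace of a locally convex space is locally convex, so no space containing $\ell_q$ isomorphically is locally convex.

**Definition ($L_p(X)$ and its constants).** A simple function is $\sum_{i}1_{A_i}\otimes x_i$, a finite sum with $A_i$ measurable and $(1_A\otimes x)(t)=1_A(t)x$. A function is strongly measurable if it is an a.e. limit of simple functions. For $0<p<\infty$, $L_p(X)=L_p(I;X)$ is the quasi-Banach space of classes of strongly measurable $f:I\to X$ with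
$$\|f\|=\Big(\int_0^1\|f(t)\|^p\,dt\Big)^{1/p}<\infty .$$
The same definition is used over any probability space $S$. If $E$ is a $q$-Banach space, so is $L_q(S;E)$. The constants are the functions $1\otimes x$, with $1=1_I$; since $\|1\otimes x\|=\|x\|$, they form a copy of $X$.

*Example.* If $A_1,\dots,A_n$ partition $I$, then $\sum_i1_{A_i}\otimes e_i\in L_p(\ell_q)$ has quasi-norm $1$ for every $p$.

**Definition (projection onto the constants).** This is a bounded linear $P:L_p(X)\to L_p(X)$ with $P^2=P$ whose range is the set of constants. Then $Pf=1\otimes Tf$, where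
$$T:L_p(X)\to X\ \text{ is bounded and linear},\qquad T(1\otimes x)=x\quad(x\in X), \tag{1.2}$$
and $\|P\|=\|T\|$. Conversely, every $T$ as in (1.2) gives such a $P$. From now on I work with $T$.

*Example.* If $X$ is a Banach space and $p\ge1$, then $Tf=\int_0^1f(t)\,dt$ works, with norm $1$.

Given $T$ as in (1.2), put $T_Ax=T(1_A\otimes x)$. The operators $T_A:X\to X$ are bounded and linear, $A\mapsto T_A$ is finitely additive, $T_A=0$ if $|A|=0$, and $T_I=\mathrm{id}$.

## 2. The conjecture on non-locally convex $X$, and Theorems A, B, C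

When $X$ is a Banach space and $p\ge1$, averaging projects $L_p(X)$ onto its constants. Without local convexity averaging is not available. The problem, whose source is "Compact and strictly singular operators on certain function spaces" (https://kaltonmemorial.missouri.edu/assets/docs/archiv1984.pdf), is to prove or disprove the following.

**Conjecture.** For every non-locally convex quasi-Banach space $X$ and every $p$ with $0<p<\infty$, there is no bounded linear projection of $L_p(X)$ onto its subspace of constants.

The conjecture is false, for every $p$. We shall prove three theorems.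

**Theorem A.** Let $0<q\le1$ and let $E$ be any $q$-Banach space. There is a $q$-Banach space $X$ containing $E$ isometrically such that for every $p\in[q,\infty)$ there is a projection of $L_p(X)$ onto its constants of norm at most $8^{1/q}$.

**Corollary.** The conjecture is false for each $p\in(0,\infty)$. Given $p$, choose $q<1$ with $q\le p$ and apply Theorem A with $E=\ell_q$. The space $X\supset\ell_q$ is not locally convex, yet $L_p(X)$ has a bounded projection onto its constants. The same $X$ serves all $p\ge q$.

**Theorem B.** Let $X\ne\{0\}$ be $q$-normable, $0<q\le1$. If $0<p<q$, there is no bounded projection of $L_p(X)$ onto its constants. Hence for the spaces of Theorem A with $E\ne\{0\}$, the set of $p$ for which a projection exists is exactly $[q,\infty)$; and no $X\ne\{0\}$ admits a projection for every $p>0$.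

**Theorem C.** Let $(X,\|\cdot\|)$ be a quasi-Banach space, $X\ne\{0\}$, $0<p<\infty$. If there is a projection of $L_p(X)$ onto its constants of norm $\le1$, then $p\ge1$, $\|\cdot\|$ is a norm (so $X$ is a Banach space), and $Tf=\int_0^1f(t)\,dt$ for simple $f$. So the conjecture is true for norm-one projections, for any admissible (that is, lower-semi-continuous) quasi-norm on $X$.

## 3. Small exponents and the space $\ell_q$

**Proof of Theorem B.** Let $\|\cdot\|$ be an equivalent $q$-norm on $X$ (this changes neither $L_p(X)$ as a topological vector space nor the boundedness of $T$), let $p<q$, and suppose $T$ is as in (1.2) with norm $M$. Split $I$ into intervals $A_1,\dots,A_n$ of length $1/n$. Then $x=\sum_iT_{A_i}x$ and $\|T_{A_i}x\|\le Mn^{-1/p}\|x\|$, so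
$$\|x\|^q\le n\cdot M^qn^{-q/p}\|x\|^q=M^qn^{1-q/p}\|x\|^q\to0\qquad(n\to\infty),$$
because $q/p>1$. Hence $X=\{0\}$, a contradiction. This proves the first sentence.

The spaces of Theorem A with $E\ne\{0\}$ are nonzero $q$-Banach spaces, so they have no projection for $p<q$, and Theorem A gives one for each $p\ge q$. Finally, any $X\ne\{0\}$ is $q$-normable for some $q>0$ by Aoki–Rolewicz, so it has no projection for $p<q$. $\square$

The same splitting, read through a functional, tells us where not to look when $p<1$. If $\varphi:X\to\mathbb R$ is linear with $|\varphi(x)|\le c\|x\|$ and $T$ is as in (1.2), then $|\varphi(x)|\le\sum_i|\varphi(T_{A_i}x)|\le n\cdot cMn^{-1/p}\|x\|$, which tends to $0$ if $p<1$. So for $p<1$ a space with a projection has no nonzero continuous linear functional, and $\ell_q$, which has coordinate functionals, is excluded. The next computation excludes $\ell_q$ for all $p$.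

**Proposition 1.** Let $0<q<1$ and $0<p<\infty$. There is no bounded projection of $L_p(\ell_q)$ onto its constants.

*Proof.* Suppose $T$ is as in (1.2) with norm $M$. Let $\varphi_k(A)$ be the $k$-th coordinate of $T(1_A\otimes e_k)$. Then $\varphi_k$ is finitely additive, $\varphi_k(I)=1$, and $|\varphi_k(A)|\le M|A|^{1/p}$.

Fix $n$ and let $I_1,\dots,I_n$ be the intervals of length $1/n$, indexed modulo $n$. For $s\in\{1,\dots,n\}$ and signs $\varepsilon\in\{\pm1\}^n$ put $f_{s,\varepsilon}=\sum_{k=1}^n\varepsilon_k1_{I_{k+s}}\otimes e_k$. Its values have quasi-norm $1$ a.e., so $\|Tf_{s,\varepsilon}\|\le M$. For $k\le n$ the $k$-th coordinate of $Tf_{s,\varepsilon}$ is $\varepsilon_k\varphi_k(I_{k+s})+r$, where $r$ does not depend on $\varepsilon_k$. Since $\max(|a+r|,|-a+r|)\ge|a|$, averaging the $q$-th power over $\varepsilon_k$ gives at least $\frac12|\varphi_k(I_{k+s})|^q$. Summing over $k\le n$, averaging over $\varepsilon$, and then averaging over $s$, we get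
$$M^q\ge\frac1{2n}\sum_{k=1}^n\sum_{j=1}^n|\varphi_k(I_j)|^q .$$
For fixed $k$ write $u_j=|\varphi_k(I_j)|$. Then $u_j\le Mn^{-1/p}$ and $\sum_ju_j\ge1$. As $q-1<0$, $u_j^q\ge u_j(Mn^{-1/p})^{q-1}$, so $\sum_ju_j^q\ge M^{q-1}n^{(1-q)/p}$. Hence $M^q\ge\frac12M^{q-1}n^{(1-q)/p}$, that is, $M\ge\frac12n^{(1-q)/p}$ for every $n$. This is impossible. $\square$

So the simplest non-locally convex space obeys the conjecture. A counterexample may contain $\ell_q$ but must be built differently.

## 4. Averaging, the law of large numbers, and Theorem C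

The first map one tries is $\sum_i1_{A_i}\otimes x_i\mapsto\sum_i|A_i|x_i$ on simple functions. It is unbounded for every non-locally convex $X$ and every $p$. By (1.1), for each $M$ there are $\|x_i\|\le1$ and $\lambda_i\ge0$ with $\sum\lambda_i=1$ and $\|\sum\lambda_ix_i\|>M$. Take a partition with $|A_i|=\lambda_i$. The simple function has norm at most $1$ and its image has norm greater than $M$. So $T$ must not be the integral. Theorem C says that norm one forces the integral, and its proof introduces a tool we need later: iterating $T$ over several variables.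

**Iterates of a projection.** Let $T$ be as in (1.2) with $\|T\|\le M$, and let $\{A_1,\dots,A_r\}$ be a measurable partition of $I$. For a grid function on $I^n$
$$G=\sum_{\mathbf i\in\{1,\dots,r\}^n}1_{A_{i_1}\times\cdots\times A_{i_n}}\otimes x_{\mathbf i}\qquad\text{put}\qquad T^{(n)}G=\sum_{\mathbf i}T_{A_{i_1}}\cdots T_{A_{i_n}}x_{\mathbf i},$$
and $T^{(0)}x=x$. Refining the partition does not change $T^{(n)}G$, by finite additivity of $A\mapsto T_A$, and null cells contribute $0$. So $T^{(n)}$ is a well-defined linear map on grid functions. For $t_1\in A_i$ the function $G(t_1,\cdot)$ is a grid function on $I^{n-1}$ depending only on $i$, and $T^{(n)}G=T\big(t_1\mapsto T^{(n-1)}G(t_1,\cdot)\big)$. By induction,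
$$\|T^{(n)}G\|^p\le M^p\int_I\|T^{(n-1)}G(t_1,\cdot)\|^p\,dt_1\le M^{pn}\|G\|^p_{L_p(I^n;X)}. \tag{4.1}$$

For a strictly increasing $\theta:\{1,\dots,k\}\to\{1,\dots,n\}$ with $0\le k\le n$, let
$$(\theta^*F)(t_1,\dots,t_n)=F(t_{\theta(1)},\dots,t_{\theta(k)}) \tag{4.2}$$
for functions $F$ on $I^k$; this inserts $n-k$ dummy variables. (For $k=0$, $F$ is a vector and $\theta^*F$ is the constant function.) For grid functions $G$ on $I^k$,
$$T^{(n)}\theta^*G=T^{(k)}G. \tag{4.3}$$
Indeed $T^{(n)}\theta^*G=\sum_{\mathbf i}T_{A_{i_1}}\cdots T_{A_{i_n}}x_{i_{\theta(1)}\dots i_{\theta(k)}}$. If $l$ is not in the image of $\theta$, the vector does not depend on $i_l$, and summing over $i_l$ replaces $T_{A_{i_l}}$ by $\sum_jT_{A_j}=T_I=\mathrm{id}$. Doing this for all such $l$ leaves $T^{(k)}G$.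

**Proof of Theorem C.** Let $\|T\|\le1$, so (4.1) holds with $M=1$.

**Step 1: $T$ is the integral on simple functions.** Let $g=\sum_{i=1}^r1_{A_i}\otimes x_i$ with $\{A_i\}$ a partition, and $\bar g=\sum_i|A_i|x_i$. The function $t\mapsto g(t_k)$ on $I^n$ is $\theta^*g$ with $\theta(1)=k$, so by (4.3) $T^{(n)}$ maps it to $T^{(1)}g=Tg$. A constant $y$ is mapped to $y$, again by (4.3). Hence for every $n$
$$Tg-\bar g=T^{(n)}D_n,\qquad D_n(t)=\frac1n\sum_{k=1}^ng(t_k)-\bar g=\sum_{i=1}^r\Big(\frac{\nu_i(t)}n-|A_i|\Big)x_i,$$
where $\nu_i(t)=\#\{k:t_k\in A_i\}$. By repeated use of (iii), $\|D_n(t)\|\le h_n(t):=K\sum_i\big|\frac{\nu_i(t)}n-|A_i|\big|\,\|x_i\|$ with $K$ depending only on $\kappa$ and $r$. Under Lebesgue measure on $I^n$, $\nu_i$ is binomial with mean $n|A_i|$, so $\nu_i/n$ has variance at most $1/(4n)$, and by Chebyshev $h_n\to0$ in probability. Also $h_n\le H:=K\sum_i\|x_i\|$. So for each $\eta>0$, $\int h_n^p\le\eta^p+H^p\,|\{h_n>\eta\}|$, and therefore $\int h_n^p\to0$. By (4.1) with $M=1$, $\|Tg-\bar g\|\le\|D_n\|_{L_p(I^n;X)}\to0$.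 Thus $Tg=\bar g=\int g$.

**Step 2: the quasi-norm is a norm.** Let $\lambda_i\ge0$ with $\sum\lambda_i=1$, and take a partition with $|A_i|=\lambda_i$. Step 1 and $\|T\|\le1$ give
$$\Big\|\sum\lambda_ix_i\Big\|\le\Big(\sum\lambda_i\|x_i\|^p\Big)^{1/p}\le\max_i\|x_i\| .$$
So the unit ball is convex. For $x,y\ne0$ the vector $\frac{x+y}{\|x\|+\|y\|}$ is a convex combination of $\frac x{\|x\|}$ and $\frac y{\|y\|}$, so $\|x+y\|\le\|x\|+\|y\|$.

**Step 3: $p\ge1$.** Take $g=1_A\otimes x$ with $0<|A|<1$. Step 1 gives $|A|\,\|x\|\le|A|^{1/p}\|x\|$. If $p<1$, then $|A|^{1/p}<|A|$ and $x=0$ for every $x$, contradicting $X\ne\{0\}$. $\square$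

The proof shows where room is left. If $\|T\|=M>1$, (4.1) only gives $\|Tg-\bar g\|\le M^n\|D_n\|$, and the factor $M^n$ can outweigh the decay of $\|D_n\|$. A counterexample must pay a factor greater than $1$ for each new variable.

## 5. Fresh variables and the universal quotient

There is an operator that does not average at all: store the variable $t$ as a new coordinate. On $\Omega=I^{\mathbb N}$ with product measure let $Y=L_q(\Omega;E)$ and $(Sf)(\omega)=f(\omega_1)(\omega_2,\omega_3,\dots)$. By Fubini $S$ is an isometry on simple functions, so it extends to an isometry $L_q(Y)\to Y$. But $S(1\otimes y)(\omega)=y(\omega_2,\omega_3,\dots)$, and this is not $y$: test $y(\omega)=1_{[0,1/2]}(\omega_1)e$. To repair this we must identify a function with the same function after a dummy variable is inserted. If we do so, the identification must be respected by later applications of $S$, so dummy variables have to be allowed in every position. This is (4.2).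

Property (4.3) shows that such identifications hold in every example, and (4.1) shows what each variable costs. Suppose $Y$ is a $q$-Banach space containing $E$ isometrically, with $U:L_q(Y)\to Y$ of norm at most $C$ and $U(1\otimes y)=y$. Then $U^{(n)}$ is defined on $E$-valued grid functions, which are dense in $L_q(I^n;E)$; so it extends to $L_q(I^n;E)$ with norm at most $C^n$, and it respects insertion of dummy variables. So sequences $(F_n)$ with $\sum C^{qn}\|F_n\|^q<\infty$ map contractively to $Y$ by $\sum_nU^{(n)}F_n$, and $F$ and $\theta^*F$ have the same image. We therefore build the largest space with these features and ask whether $E$ survives in it.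

**The construction.** Let $0<q\le1$, $E$ a $q$-Banach space, $C\ge1$. Let $W_0=E$ and $W_n=L_q(I^n;E)$ for $n\ge1$, and
$$W=\Big\{F=(F_n)_{n\ge0}:\ F_n\in W_n,\ \|F\|_W^q=\sum_{n\ge0}C^{qn}\|F_n\|^q_{W_n}<\infty\Big\},$$
a $q$-Banach space. Let $\delta_n:W_n\to W$ put a function in the $n$-th place and $0$ elsewhere. The maps $\theta^*:W_k\to W_n$ of (4.2) are linear isometries. Let $N$ be the closed linear span of all
$$\delta_kF-\delta_n\theta^*F\qquad(0\le k\le n,\ \theta:\{1,\dots,k\}\to\{1,\dots,n\}\text{ strictly increasing},\ F\in W_k). \tag{5.1}$$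
Put $X=W/N$ with the quotient $q$-norm and let $Q:W\to X$ be the quotient map. Then $X$ is a $q$-Banach space.

*Example.* For $F\in W_1$ the functions $F(t_1)$ and $F(t_2)$ on $I^2$ give the same element of $X$: both equal $Q\delta_1F$. The functions $F(t_1)G(t_2)$ and $G(t_1)F(t_2)$ (for $E=\mathbb R$) are not identified by (5.1) directly, since $\theta$ preserves order.

**Step 1: operators $T_A$ on $X$ with $T_I=\mathrm{id}$.** For measurable $A\subset I$ and $F\in W_n$ let $(1_A\otimes F)(t_1,\dots,t_{n+1})=1_A(t_1)F(t_2,\dots,t_{n+1})$, and define $J_A:W\to W$ by $J_A\delta_nF=\delta_{n+1}(1_A\otimes F)$, extended over sequences. By Fubini $\|1_A\otimes F\|=|A|^{1/q}\|F\|$, and the weight grows from $C^{qn}$ to $C^{q(n+1)}$, so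
$$\|J_AF\|_W=C|A|^{1/q}\|F\|_W .$$
Clearly $A\mapsto J_A$ is finitely additive and vanishes on null sets.

We have $J_AN\subset N$. For $\theta:\{1,\dots,k\}\to\{1,\dots,n\}$ let $\hat\theta(1)=1$ and $\hat\theta(j+1)=\theta(j)+1$; this is a strictly increasing map $\{1,\dots,k+1\}\to\{1,\dots,n+1\}$. Both $1_A\otimes\theta^*F$ and $\hat\theta^*(1_A\otimes F)$ are the function $1_A(t_1)F(t_{\theta(1)+1},\dots,t_{\theta(k)+1})$. So $J_A$ maps $\delta_kF-\delta_n\theta^*F$ to $\delta_{k+1}(1_A\otimes F)-\delta_{n+1}\hat\theta^*(1_A\otimes F)\in N$. As $J_A$ is continuous and $N$ is a closed span, $J_AN\subset N$. Hence there is a linear $T_A:X\to X$ with $T_AQ=QJ_A$, and $A\mapsto T_A$ is finitely additive.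

Next, $J_I\delta_nF=\delta_{n+1}(1\otimes F)=\delta_{n+1}\sigma^*F$ with $\sigma(j)=j+1$. So $\delta_nF-J_I\delta_nF$ is one of the elements (5.1). By linearity and density of the finite sequences in $W$, $w-J_Iw\in N$ for all $w\in W$, that is, $T_I=\mathrm{id}$.

**Step 2: the $T_A$ assemble to $T:L_q(X)\to X$ with $\|T\|\le C$.** Let $A_1,\dots,A_r$ be disjoint and $x_i\in X$. For $\varepsilon>0$ choose $w_i=(w_{i,n})_n\in W$ with $Qw_i=x_i$ and $\|w_i\|^q\le\|x_i\|^q+\varepsilon$. For each $n$ the functions $1_{A_i}\otimes w_{i,n}$ have disjoint supports in $I^{n+1}$, because their first variables lie in disjoint sets. So the $q$-th powers of their norms add exactly: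
$$\Big\|\sum_iT_{A_i}x_i\Big\|^q\le\Big\|\sum_iJ_{A_i}w_i\Big\|_W^q=\sum_nC^{q(n+1)}\sum_i|A_i|\,\|w_{i,n}\|^q=C^q\sum_i|A_i|\,\|w_i\|^q\le C^q\sum_i|A_i|(\|x_i\|^q+\varepsilon).$$
Letting $\varepsilon\to0$,
$$\Big\|\sum_iT_{A_i}x_i\Big\|^q\le C^q\sum_i|A_i|\,\|x_i\|^q\qquad(A_i\text{ disjoint}). \tag{5.2}$$
Now let $f=\sum_i1_{A_i}\otimes x_i$ with arbitrary measurable $A_i$. Let $D$ run through the atoms of the finite algebra generated by the $A_i$, and let $y_D=\sum_{i:D\subset A_i}x_i$ be the value of $f$ on $D$. By finite additivity $\sum_iT_{A_i}x_i=\sum_DT_Dy_D$, and (5.2) bounds this by $C\|f\|_{L_q(X)}$. In particular it is $0$ when $f=0$ a.e. So $Tf=\sum_iT_{A_i}x_i$ is well defined and linear on simple functions, with $\|Tf\|\le C\|f\|_{L_q(X)}$.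

Simple functions are dense in $L_q(X)$. Let simple $s_k\to f$ a.e., and put $s_k'=s_k1_{\{\|s_k\|\le2\|f\|\}}$, which is again simple. Where $f\ne0$, continuity of the $q$-norm gives $\|s_k\|\to\|f\|$, so $s_k'=s_k$ eventually; where $f=0$, $s_k'=0$. So $s_k'\to f$ a.e., and $\|s_k'-f\|^q\le(2^q+1)\|f\|^q$; dominated convergence gives $s_k'\to f$ in $L_q(X)$. As $X$ is complete, $T$ extends to $T:L_q(X)\to X$ with $\|T\|\le C$, and $T(1\otimes x)=T_Ix=x$.

**Step 3: all $p\ge q$ at once.** If $p\ge q$, then $L_p(X)\subset L_q(X)$ with $\|f\|_{L_q}\le\|f\|_{L_p}$, since $|I|=1$. So $f\mapsto1\otimes Tf$ is a projection of $L_p(X)$ onto its constants of norm at most $C$.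

**Collapse at $C=1$.** Nothing above used the size of $C$, and we have not excluded $X=\{0\}$. For $C=1$ and $q<1$ it happens: Step 3 with $p=q<1$ gives a projection of norm at most $1$, so Theorem C forces $X=\{0\}$. The identifications (5.1) then destroy all of $E$. The remaining question is whether some $C$ makes $e\mapsto Q\delta_0e$ an isometric embedding of $E$. We shall show that $C=8^{1/q}$ does.

## 6. Words with prescribed deletions

To see that $E$ survives it suffices to find a contraction $m$ from $W$ to some $q$-Banach space that kills (5.1) and is isometric on $\delta_0E$. The target needs no projection. Take $L_q(\Omega;E)$ with $\Omega=I^{\mathbb N}$. For a word $w=w_1\cdots w_n$ with distinct letters in $\mathbb N=\{1,2,\dots\}$ put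
$$R_w:W_n\to L_q(\Omega;E),\qquad(R_wF)(\omega)=F(\omega_{w_1},\dots,\omega_{w_n}). \tag{6.1}$$
Since the letters are distinct, $\omega\mapsto(\omega_{w_1},\dots,\omega_{w_n})$ carries the measure of $\Omega$ to Lebesgue measure on $I^n$, so $R_w$ is well defined on classes and isometric. For the empty word, $R_\emptyset e$ is the constant $e$.

Let $\epsilon_i:\{1,\dots,n-1\}\to\{1,\dots,n\}$ be the increasing map omitting $i$. Then $(R_w\epsilon_i^*F)(\omega)=F$ evaluated at the letters of $w$ with the $i$-th deleted:
$$R_w\epsilon_i^*=R_{d_iw},\qquad d_i=\text{delete the }i\text{-th letter}. \tag{6.2}$$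

Using one word $w^{(n)}$ for each $n$ fails already at $n=2$: we would need $d_1w^{(2)}=d_2w^{(2)}=w^{(1)}$, but the two letters of $w^{(2)}$ differ. So try integer combinations of words, $m_n=\sum_wa_n(w)R_w$. By (6.2), $m_n\epsilon_i^*=m_{n-1}$ follows from $d_ia_n=a_{n-1}$. Deletion preserves the sum of coefficients, so with $a_0$ the empty word the sum is always $1$; nonnegative integers would mean a single word, so negative coefficients are needed. Let us try for $n=2$:
$$a_1=1,\qquad a_2=21+13-23,\qquad d_1a_2=1+3-3=1,\qquad d_2a_2=2+1-2=1 .$$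
The norm of $m_n$ is controlled by the sum of absolute values of the coefficients, and the weight $C^{qn}$ tolerates exponential growth. This is what we need.

**Notation.** $\mathrm{Inj}_n$ is the set of words of length $n$ with distinct letters, $\mathbb Z[\mathrm{Inj}_n]$ the finite formal integer combinations, $\|\cdot\|_1$ the sum of absolute values of coefficients, and $d_i:\mathbb Z[\mathrm{Inj}_n]\to\mathbb Z[\mathrm{Inj}_{n-1}]$ the linear extension of deletion. For example $\|a_2\|_1=3$.

**Lemma 2.** There are $a_n\in\mathbb Z[\mathrm{Inj}_n]$ ($n\ge0$), with $a_0$ the empty word, such that $d_ia_n=a_{n-1}$ for all $1\le i\le n$ and $N_n:=\|a_n\|_1\le8^n$.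

*Proof.* **Step 1: the recursion.** For a word $w$ let $\beta(w)$ and $\gamma(w)$ be obtained by replacing each letter $k$ by $2k$, respectively by $2k+1$; extend linearly. The letters of $\beta(\cdot)$ are even, those of $\gamma(\cdot)$ are odd and at least $3$, and $1$ is neither. So concatenations such as $\beta(w)\,1\,\gamma(w')$ and $\beta(w)\gamma(w')$ have distinct letters. Concatenation is extended bilinearly.

The idea is to put the letter $1$ in every possible place. With $b_j=\beta(a_j)$ and $c_l=\gamma(a_l)$, consider $\sum_jb_j1c_{n-1-j}$. Deleting the $i$-th letter shortens $b_j$ or $c_{n-1-j}$ in all terms but one, and produces the analogous sum for $n-1$. In the one term with $1$ in place $i$, it produces the error $b_{i-1}c_{n-i}$. A second sum is subtracted whose deletion contains exactly this error plus its own analogue for $n-1$. So define, for $n\ge1$,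
$$a_n=\sum_{j=0}^{n-1}b_j\,1\,c_{n-1-j}-\sum_{j=1}^{n-1}b_j\,c_{n-j}. \tag{6.3}$$
Only $a_j$ with $j<n$ occur on the right. For $n=1,2$ this gives the $a_1,a_2$ above.

**Step 2: the deletion property.** For $n=1$ it is clear. Let $n\ge2$ and assume it for all smaller lengths. Since $\beta,\gamma$ commute with deletion, it holds for $b_j,c_l$ with $j,l<n$, that is, $d_ib_j=b_{j-1}$ and $d_ic_l=c_{l-1}$. Fix $1\le i\le n$.

*First sum.* Words in $b_j$ have length $j$, so
$$d_i(b_j1c_{n-1-j})=\begin{cases}b_{j-1}1c_{n-1-j}&\text{if }i\le j,\\ b_jc_{n-1-j}&\text{if }i=j+1,\\ b_j1c_{n-2-j}&\text{if }i\ge j+2.\end{cases}$$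
The terms $j=i,\dots,n-1$ give, with $j'=j-1$, $\sum_{j'=i-1}^{n-2}b_{j'}1c_{n-2-j'}$. The terms $j=0,\dots,i-2$ give $\sum_{j=0}^{i-2}b_j1c_{n-2-j}$. The term $j=i-1$ gives $b_{i-1}c_{n-i}$. Altogether
$$\sum_{j=0}^{n-2}b_j1c_{n-2-j}+b_{i-1}c_{n-i}. \tag{6.4}$$

*Second sum.* Here $d_i(b_jc_{n-j})=b_{j-1}c_{n-j}$ if $i\le j$, and $=b_jc_{n-1-j}$ if $i>j$. The terms $j=i,\dots,n-1$, shifted by one, and the terms $j=1,\dots,i-1$ give
$$\sum_{j=i-1}^{n-2}b_jc_{n-1-j}+\sum_{j=1}^{i-1}b_jc_{n-1-j}=\sum_{j=1}^{n-2}b_jc_{n-1-j}+b_{i-1}c_{n-i}. \tag{6.5}$$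
To see the equality, count indices. For $2\le i\le n-1$ the two ranges cover $1,\dots,n-2$ with $i-1$ occurring twice. For $i=1$ the first range is $0,\dots,n-2$ and the second is empty, so the extra index is $0=i-1$. For $i=n$ the first range is empty and the second is $1,\dots,n-1$, so the extra index is $n-1=i-1$. In each case the extra term is $b_{i-1}c_{n-1-(i-1)}=b_{i-1}c_{n-i}$.

Subtracting (6.5) from (6.4), the term $b_{i-1}c_{n-i}$ cancels, and
$$d_ia_n=\sum_{j=0}^{n-2}b_j1c_{n-2-j}-\sum_{j=1}^{n-2}b_jc_{n-1-j}=a_{n-1}.$$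

**Step 3: the size.** Since $\|b_j\|_1=\|c_j\|_1=N_j$, (6.3) gives $N_0=1$ and
$$N_n\le\sum_{j+l=n-1}N_jN_l+\sum_{\substack{j+l=n\\ j,l\ge1}}N_jN_l\qquad(n\ge1).$$
Let $s_m=\sum_{n=1}^mN_n8^{-n}$ and $s_0=0$. Multiply by $8^{-n}$ and sum over $1\le n\le m$. In both double sums $j,l\le m-1$, so
$$s_m\le\tfrac18(1+s_{m-1})^2+s_{m-1}^2 .$$
If $s_{m-1}\le\frac13$, then $s_m\le\frac18\cdot\frac{16}9+\frac19=\frac13$. By induction $s_m\le\frac13$ for all $m$, so $N_n8^{-n}\le1$ for all $n$. $\square$

*A check at $n=3$.* Here $b_2=42+26-46$ and $c_2=53+37-57$, so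
$$a_3=(153+137-157)+213+(421+261-461)-(253+237-257)-(423+263-463).$$
Deleting the middle letters gives $(13+17-17)+23+(41+21-41)-(23+27-27)-(43+23-43)=13+21-23=a_2$, as it should.

## 7. The copy of $E$ in $X$, and the end of the proof of Theorem A

Let $C=8^{1/q}$ in the construction of Section 5, so that $\|F\|_W^q=\sum_n8^n\|F_n\|^q$. By Step 3 there, $L_p(X)$ has a projection onto its constants of norm at most $8^{1/q}$ for every $p\ge q$. What remains is to show that $X$ contains $E$ isometrically.

**Step 4: a contraction $m:W\to L_q(\Omega;E)$.** Let $a_n=\sum_wa_n(w)w$ be as in Lemma 2 and $m_n=\sum_wa_n(w)R_w:W_n\to L_q(\Omega;E)$. A nonzero integer $a$ satisfies $|a|^q\le|a|$, because $q\le1$. Since $L_q(\Omega;E)$ is $q$-normed and $R_w$ is isometric,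
$$\|m_nF\|^q\le\sum_w|a_n(w)|^q\|F\|^q\le N_n\|F\|^q\le8^n\|F\|^q .$$
For $F=(F_n)\in W$ we get $\sum_n\|m_nF_n\|^q\le\sum_n8^n\|F_n\|^q=\|F\|_W^q$. So $m(F)=\sum_nm_nF_n$ converges and defines a linear map with $\|m(F)\|\le\|F\|_W$.

**Step 5: $m$ vanishes on $N$.** By (6.2) and Lemma 2, for $F\in W_{n-1}$,
$$m_n\epsilon_i^*F=\sum_wa_n(w)R_{d_iw}F=\sum_{w'}(d_ia_n)(w')R_{w'}F=m_{n-1}F .$$
A strictly increasing $\theta:\{1,\dots,k\}\to\{1,\dots,n\}$ with $k<n$ omits some $i$, so $\theta=\epsilon_i\circ\theta'$ with $\theta':\{1,\dots,k\}\to\{1,\dots,n-1\}$ strictly increasing, and (4.2) gives $\theta^*=\epsilon_i^*\theta'^*$. Hence $m_n\theta^*=m_{n-1}\theta'^*$, and repeating this $n-k$ times yields $m_n\theta^*F=m_kF$. (For $k=n$, $\theta$ is the identity.) Therefore $m(\delta_kF-\delta_n\theta^*F)=0$ for all elements (5.1), and by linearity and continuity $m=0$ on $N$.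

**Step 6: $E$ survives.** Since $m$ is a contraction vanishing on $N$, it induces $\bar m:X\to L_q(\Omega;E)$ with $\bar mQ=m$ and $\|\bar m\|\le1$: indeed $\|\bar mQw\|=\|m(w+v)\|\le\|w+v\|$ for every $v\in N$. As $a_0$ is the empty word, $\bar m(Q\delta_0e)=m_0e$ is the constant function $e$, of norm $\|e\|$. So
$$\|e\|=\|\bar m(Q\delta_0e)\|\le\|Q\delta_0e\|\le\|\delta_0e\|=\|e\|\qquad(e\in E),$$
and $e\mapsto Q\delta_0e$ is a linear isometric embedding of $E$ into $X$. This proves Theorem A. $\square$

The Corollary follows as stated in Section 2: for given $p$ take $q<1$ with $q\le p$ and $E=\ell_q$. The space $X$ contains $\ell_q$ isometrically, so by Section 1 it is not locally convex, and $L_p(X)$ has a projection onto its constants of norm at most $8^{1/q}$. The conjecture is thus disproved for every $p\in(0,\infty)$. With Theorem A in hand, the part of Theorem B that refers to it is complete as well: for $E\ne\{0\}$, this $X$ has a projection exactly for $p\in[q,\infty)$.
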